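# Equilateral triangles in planar point sets: why $T(n)/n^2\to\frac13-\frac{\sqrt3}{4\pi}$

## 1. The theorem and the constant $\gamma$

For a positive integer $n$, let $T(n)$ be the maximum, over all sets of $n$ points in the plane, of the number of equilateral triangles whose three vertices all belong to the set. Throughout, put
$$\gamma:=1-\frac{3\sqrt3}{4\pi}=0.5865\ldots,\qquad \zeta=e^{2\pi i/3}.$$

**Theorem 1.** $\displaystyle\lim_{n\to\infty}\frac{T(n)}{n^2}=\frac{\gamma}{3}=\frac13-\frac{\sqrt3}{4\pi}=0.19550\ldots$

**Theorem 2.** For every $\varepsilon>0$ there is $n_0$ such that for all $n\ge n_0$, all $A\subset\mathbb C$ with $|A|=n$, and all nonzero $\alpha_1,\alpha_2,\alpha_3\in\mathbb C$ with pairwise non-real ratios,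
$$S(A):=\#\{(a_1,a_2,a_3)\in A^3:\ \alpha_1a_1+\alpha_2a_2+\alpha_3a_3=0\}\le(\gamma+\varepsilon)n^2 .$$
The constant $\gamma$ is sharp for this uniform statement. In particular (coefficients $1-\lambda,\lambda,-1$ with $\lambda\notin\mathbb R$), for every nondegenerate triangle $\Delta$, an $n$-point set contains at most $(\gamma+o(1))n^2$ triangles directly similar to $\Delta$, uniformly in $\Delta$.

**Theorem 3.** If a set $A$ of $n$ points of the triangular lattice meets at most $\ell$ lattice lines in each of the three lattice directions, then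
$$3\cdot\#\{\text{equilateral triangles in }A\}+n\le\gamma n^2+\frac{\ell^2}2 .$$

The problem, whose source is the file https://cms.math.ca/wp-content/uploads/crux-pdfs/Crux_v12n06_Jun.pdf published by the Canadian Mathematical Society, asks us to prove or disprove the conjecture $\lim T(n)/n^2=\frac15$. Theorem 1 disproves it: the limit exists, but it is smaller than $\frac15$. A safe numerical check: from $1.73<\sqrt3<1.7321$ and $12.566<4\pi<12.6$ we get $0.1373<\frac{\sqrt3}{4\pi}<0.13785$, hence
$$0.195<\frac\gamma3<0.1961,\qquad\text{in particular}\quad \frac\gamma3<\frac15,\qquad \gamma>\frac12. \tag{1}$$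
The modest inequality $\gamma>\frac12$ will be needed at the very end of the proof.

The number $\gamma$ has a geometric meaning: if $u,v$ are independent uniform points of the unit disc, then $\gamma$ is the probability that $|u+v|\le1$. We shall compute this in Lemma 6. The extremal sets will be discs cut out of the triangular lattice, and the upper bound says that nothing beats a disc.

In Theorem 2 the number $n_0$ depends on $\varepsilon$ alone, not on $A$ and not on the coefficients. Non-real ratios cannot be dropped: for $\alpha=(1,1,1)$ and $A=\{-M,\dots,M\}$, $n=2M+1$, one has $S(A)=\#\{|x|,|y|,|x+y|\le M\}=3M^2+3M+1\sim\frac34n^2$, and $\frac34>\gamma$. The whole proof turns on the difference between this one-dimensional $\frac34$ and the two-dimensional $\gamma$.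

## 2. Triangles as solutions of $a+\zeta b+\zeta^2c=0$, and small cases

Identify the plane with $\mathbb C$. For given $a,b$ the equation
$$a+\zeta b+\zeta^2c=0 \tag{2}$$
has exactly one solution $c$. It is invariant under $z\mapsto\lambda z+\mu$, because $1+\zeta+\zeta^2=0$. If $a=b$, then $c=a$. If $a\neq b$, let $z\mapsto\lambda z+\mu$ be the map with $1\mapsto a$, $\zeta\mapsto b$. Since $(1,\zeta,\zeta^2)$ solves (2) (indeed $1+\zeta^2+\zeta^4=0$), $c$ is the image of $\zeta^2$, so $abc$ is a positively oriented equilateral triangle. Conversely, every positively oriented equilateral triangle $(a,b,c)$ is such an image, so it solves (2). Each equilateral triangle has exactly three positively oriented orderings. So with $\alpha=(1,\zeta,\zeta^2)$,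
$$S(A)=3\,\#\{\text{equilateral triangles in }A\}+|A|. \tag{3}$$

Some values by hand. Each pair of points is a side of at most two equilateral triangles and each triangle has three sides, so $T(n)\le\frac23\binom n2=\frac13n(n-1)$. Clearly $T(3)=1$. For $n=4$ this bound is $4$, but $T(4)=2$: two triangles on four points share two points, so they are $abc$ and $abd$ with $c,d$ on opposite sides of $ab$. Then $|cd|=\sqrt3\,|ab|$, so no triangle contains both $c$ and $d$.

For the regular hexagon with its centre ($n=7$) there are $6$ triangles through the centre and $2$ inscribed in the circle, $8$ in all, so $S(A)=3\cdot8+7=31$. Each lattice direction has three lines meeting $A$ (with $2,3,2$ points), so Theorem 3 with $\ell=3$ asserts $31\le49\gamma+4.5$. This is true, since $49\cdot0.585+4.5>33$.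

The triangular piece of the lattice with $m$ points on each side has $\binom{m+1}2$ points and $\binom{m+2}4$ equilateral triangles, so $\liminf T(n)/n^2\ge\frac{1/24}{1/4}=\frac16$. Hexagonal pieces give $\frac7{36}=0.1944\ldots$. A disc, as we shall see, gives $0.1955\ldots$, a little more.

**Definition.** For finite subsets $X,Y,Z$ of an abelian group, $K(X,Y,Z)=\#\{(x,y,z)\in X\times Y\times Z:\ x+y+z=0\}$.

Two coordinates determine the third, so
$$K(X,Y,Z)\le\min(|X||Y|,|Y||Z|,|X||Z|). \tag{4}$$
The number of solutions in Theorem 2 with $a_r\in B_r$ is $K(\alpha_1B_1,\alpha_2B_2,\alpha_3B_3)$, and $S(A)=K(\alpha_1A,\alpha_2A,\alpha_3A)$. The two continuous analogues are as follows, for $p,q,r\ge0$.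

**Definition.** On the line, $\kappa(p,q,r)=\iint 1_{|s|\le p/2}\,1_{|t|\le q/2}\,1_{|s+t|\le r/2}\,ds\,dt$. In the plane, $D(p,q,r)=\iint_{\mathbb R^2\times\mathbb R^2}1_P(u)1_Q(v)1_R(-u-v)\,du\,dv$, where $P,Q,R$ are the discs centred at $0$ of areas $p,q,r$.

For example, $\kappa(1,1,1)=\frac34$ (the unit square minus two corner triangles with legs $\frac12$), and $D(p,q,r)=pq$ once the radius of $R$ is at least the sum of the other two radii. Both functions are symmetric: substitute $-s-t$ or $-u-v$ as a new variable.

The classical fact behind everything is **Riesz's rearrangement inequality** (Lieb–Loss, *Analysis*, Thm 3.7): for measurable $E_1,E_2,E_3\subset\mathbb R^2$ of finite area,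
$$\iint1_{E_1}(u)1_{E_2}(v)1_{E_3}(-u-v)\,du\,dv\le D(|E_1|,|E_2|,|E_3|). \tag{5}$$

## 3. Fattening points to squares loses a factor $\frac{16}9$

Suppose that $X_1,X_2,X_3\subset\mathbb Z^2$. The first thing to try is to replace each lattice point $x$ by the unit square $x+[-\frac12,\frac12]^2$ and apply (5). Let $E_i$ be the union of the squares for $X_i$. A triple $x_1+x_2+x_3=0$ contributes to the left side of (5) the amount $\kappa(1,1,1)^2=\frac9{16}$, one factor per coordinate. So $\frac9{16}K(X_1,X_2,X_3)\le D(|X_1|,|X_2|,|X_3|)$.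

If all sizes are $n$, the value $D(n,n,n)=\gamma n^2$ (Lemma 6 below) gives $K\le\frac{16}9\gamma n^2$, and $\frac{16}9\gamma>1.03$. This is worse than the trivial bound $n^2$. The remaining $\frac7{16}$ of the mass of each triple of squares spills onto triples whose sum is a nonzero neighbour of $0$, and we cannot say how much of the integral comes from there.

The repair is to use a *discrete* sharp inequality in dimension one, with an additive error that does not grow with the sets, and to apply it first along rows and then along columns. Only after that do we pass to the continuous plane, where Riesz can be used without loss.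

## 4. The sharp inequality on $\mathbb Z$

**Lemma 4.** For nonempty finite $X,Y,Z\subset\mathbb Z$ of sizes $p,q,r$: $K(X,Y,Z)\le\kappa(p,q,r)+\frac14$.

The error $\frac14$ is attained: for $X=Y=\{0,1\}$, $Z=\{-1\}$ we have $K=2$, while $\kappa(2,2,1)=4-\frac94=\frac74$ by (6) below.

**Step 1.** *We compute $\kappa$.* If one of $p,q,r$ is at least the sum of the other two, then $\kappa$ is the product of the other two, and the lemma follows from (4). Otherwise put $\tau=\frac{p+q-r}2$. The strict triangle inequalities give $0<\tau\le\min(p,q)$. The region defining $\kappa$ is a $p\times q$ rectangle from which the parts $s+t>\frac r2$ and $s+t<-\frac r2$ are removed. At the corner $(\frac p2,\frac q2)$ the sum exceeds $\frac r2$ by $\tau$, so each removed part is a right isosceles triangle with legs $\tau$. It lies in the rectangle because $\tau\le\min(p,q)$, and the two parts are disjoint. Hence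
$$\kappa(p,q,r)=pq-\tau^2. \tag{6}$$

**Step 2.** *We show that the sums $x+y$ cannot be too concentrated.* Let $\rho(z)=\#\{(x,y)\in X\times Y:\ x+y=z\}$. We claim that for integers $0\le t\le\min(p,q)$,
$$\sum_z\min(t,\rho(z))\ge t(p+q-t). \tag{7}$$
Write $X=\{x_1<\dots<x_p\}$, $Y=\{y_1<\dots<y_q\}$, and for $1\le k\le t$ consider the hook of index pairs
$$H_k=\{(k,j):1\le j\le q-k+1\}\cup\{(i,q-k+1):k\le i\le p\}.$$
Walk up column $k$ and then to the right along row $q-k+1$. One index increases at each step, so $x_i+y_j$ strictly increases along $H_k$. Hence $H_k$ contains at most one representation of any given $z$.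

The hooks are disjoint. Let $k<l$. The column parts lie in different columns and the row parts in different rows. The column part of $H_k$ has $i=k$, while the row part of $H_l$ has $i\ge l>k$. The column part of $H_l$ has $j\le q-l+1<q-k+1$, while the row part of $H_k$ has $j=q-k+1$.

So the pairs in $H_1\cup\dots\cup H_t$ with sum $z$ number at most $\min(t,\rho(z))$, and
$$\sum_z\min(t,\rho(z))\ge\sum_{k=1}^t|H_k|=\sum_{k=1}^t(p+q-2k+1)=t(p+q-t).$$

**Step 3.** *We conclude by truncating $\rho$ at height $t$.* Since $K=\sum_{z\in-Z}\rho(z)$ and $\rho\le t+(\rho-t)^+$,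
$$K\le rt+\sum_z(\rho(z)-t)^+=rt+pq-\sum_z\min(t,\rho(z))\le rt+pq-t(p+q-t)=pq-2\tau t+t^2=pq-\tau^2+(t-\tau)^2 .$$
Take $t=\lfloor\tau\rfloor$, which is an admissible integer. As $2\tau$ is an integer, $(t-\tau)^2\le\frac14$, and (6) finishes the proof. $\square$

## 5. Rows, then columns, then Riesz

**Lemma 5.** Let $X_1,X_2,X_3\subset\mathbb Z^2$ be finite. Let $a_i$, $b_i$ be the numbers of horizontal, respectively vertical, lattice lines meeting $X_i$. Then
$$K(X_1,X_2,X_3)\le D(|X_1|,|X_2|,|X_3|)+\tfrac14(a_1a_2+b_1b_2).$$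

**Step 1.** *We replace rows by intervals.* Let $r_i(j)$ be the number of points of $X_i$ in row $j$. A zero-sum triple lies in rows with $j_1+j_2+j_3=0$. For each triple of nonempty rows apply Lemma 4 to the first coordinates; triples with an empty row contribute $0$. The error $\frac14$ occurs at most $a_1a_2$ times, since $j_1,j_2$ determine $j_3$. So
$$K(X_1,X_2,X_3)\le\sum_{j_1+j_2+j_3=0}\kappa(r_1(j_1),r_2(j_2),r_3(j_3))+\tfrac14a_1a_2. \tag{8}$$

**Step 2.** *We read the sum in (8) column by column.* Each row has become a centred interval of length $r_i(j)$, with a real coordinate $s$. Put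
$$Y_i(s)=\{j:\ r_i(j)>0,\ |s|\le r_i(j)/2\},\qquad h_i(s)=|Y_i(s)|,\qquad s_3=-s_1-s_2 .$$
Writing each $\kappa$ as an integral and exchanging sum and integral (a row with $r_i(j)=0$ matters only on a null set), the sum in (8) equals $\iint K(Y_1(s_1),Y_2(s_2),Y_3(s_3))\,ds_1\,ds_2$. Now the $Y_i(s)$ are finite subsets of $\mathbb Z$, so Lemma 4 applies again when all three are nonempty, and otherwise $K=0$. The set $\{s:Y_i(s)\ne\emptyset\}$ is $|s|\le\frac12\max_jr_i(j)$, of length $\max_jr_i(j)\le b_i$, because the points of one row lie on distinct vertical lines. Hence the sum in (8) is at most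
$$\iint\kappa(h_1(s_1),h_2(s_2),h_3(s_3))\,ds_1\,ds_2+\tfrac14b_1b_2 .$$

**Step 3.** *We recognise a planar integral and rearrange.* Let $E_i=\{(s,t):\ h_i(s)>0,\ |t|\le h_i(s)/2\}\subset\mathbb R^2$. Writing $\kappa$ as an integral over $t_1,t_2$ with $t_3=-t_1-t_2$, the last double integral is $\iint1_{E_1}(u)1_{E_2}(v)1_{E_3}(-u-v)\,du\,dv$. Moreover $|E_i|=\int h_i(s)\,ds=\sum_jr_i(j)=|X_i|$. Now (5) gives the bound $D(|X_1|,|X_2|,|X_3|)$. $\square$

## 6. A bilinear majorant for $D$

Later we have to add the bound of Lemma 5 over many cosets of a lattice. The function $D$ does not add up well, but products of pairs do. So we bound $D$ by a symmetric combination of $pq,qr,rp$, with the constant that makes the bound exact at $p=q=r$.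

**Lemma 6.** For all $p,q,r\ge0$: $D(p,q,r)\le\frac\gamma3(pq+qr+rp)$. Moreover $D(p,p,p)=\gamma p^2$.

If one of $p,q,r$ is $0$, then $D=0$. Let $p=\pi a^2$, $q=\pi b^2$, $r=\pi c^2$ with $a,b,c>0$; by symmetry let $c$ be the largest.

**Step 1.** *We dispose of $c\ge a+b$.* Then $D=pq$. Since $(a+b)^2\ge4ab$ and $a^2+b^2\ge2ab$, we have $c^2(a^2+b^2)\ge8a^2b^2$. So $pq+qr+rp\ge9pq$, and the right side is at least $3\gamma pq\ge pq$.

From now on $a,b,c$ are the sides of a triangle with opposite angles $A,B,C$ ($C$ the largest) and area $\Delta$.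

**Step 2.** *We dispose of clearly obtuse triangles, $C\ge\frac\pi2+\frac1{10}$.* Here $\cos C\le-\sin\frac1{10}\le-0.099$. The law of cosines reads $r=p+q-2\sqrt{pq}\cos C$, so
$$r(p+q)\ge(p+q)^2+0.198\sqrt{pq}\,(p+q)\ge4pq+0.396\,pq=4.396\,pq .$$
By (1) the right side of the lemma is at least $0.195\cdot5.396\,pq\ge pq\ge D$.

**Step 3.** *We compute $D$ exactly for a triangle $a,b,c$.* Let $L(a,b;x)$ be the area of the intersection of two discs of radii $a,b$ with centres at distance $x$. Take $x=c$, and put the centre of the disc of radius $a$ at $0$ and the other centre at $(c,0)$. The circles meet, and the two centres together with a meeting point form our triangle, with angle $B$ at the first centre and $A$ at the second. The radical line is the vertical line at abscissa $a\cos B$. To its right the disc of radius $a$ is contained in the other disc, and to its left the other way round. So it splits the lens into a segment of the first disc with half-angle $B$ and a segment of the second with half-angle $A$: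
$$L(a,b;c)=a^2(B-\sin B\cos B)+b^2(A-\sin A\cos A)=a^2B+b^2A-2\Delta. \tag{9}$$
The last equality holds because $a\sin B=b\sin A$ is the height on side $c$ and $a\cos B+b\cos A=c$. The segment formula is also valid for an obtuse half-angle.

With $w=u+v$ we get $D(p,q,r)=\int_{|w|\le c}L(a,b;|w|)\,dw=\int_0^rL\bigl(a,b;\sqrt{\rho/\pi}\bigr)\,d\rho$, so $\partial D/\partial r=L(a,b;c)$. By symmetry $\partial D/\partial p=L(b,c;a)$ and $\partial D/\partial q=L(a,c;b)$. As $L$ is continuous, $D$ is $C^1$ on positive $(p,q,r)$. Scaling lengths by $\lambda$ multiplies areas by $\lambda^2$ and $D$ by $\lambda^4$, so $D$ is homogeneous of degree $2$ in $(p,q,r)$. Euler's identity and (9) give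
$$\begin{aligned}2D&=\pi a^2(b^2C+c^2B-2\Delta)+\pi b^2(a^2C+c^2A-2\Delta)+\pi c^2(a^2B+b^2A-2\Delta),\\ D&=\pi\bigl[a^2b^2C+b^2c^2A+c^2a^2B-\Delta(a^2+b^2+c^2)\bigr].\end{aligned} \tag{10}$$
For $a=b=c=1$ this is $D(\pi,\pi,\pi)=\pi\bigl(\pi-\frac{3\sqrt3}4\bigr)=\gamma\pi^2$. By homogeneity $D(p,p,p)=\gamma p^2$, the second claim.

**Step 4.** *We separate the three angles, when $C\le\frac\pi2+\frac1{10}$.* Put $\kappa_0=\frac{\pi\gamma}3=\frac\pi3-\frac{\sqrt3}4$. After division by $\pi$ the claim is
$$a^2b^2C+b^2c^2A+c^2a^2B-\Delta(a^2+b^2+c^2)\le\kappa_0(a^2b^2+b^2c^2+c^2a^2).$$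
Both sides have degree $4$ in lengths, so we may scale to $a=\sin A$, $b=\sin B$, $c=\sin C$. Then $\Delta=\frac12\sin A\sin B\sin C$. From $\cot A=\frac{b^2+c^2-a^2}{4\Delta}$ and its analogues, $a^2+b^2+c^2=4\Delta(\cot A+\cot B+\cot C)$. So $\Delta(a^2+b^2+c^2)=\sin^2A\sin^2B\sin^2C\,(\cot A+\cot B+\cot C)$. Dividing by $\sin^2A\sin^2B\sin^2C$, the claim becomes
$$\psi(A)+\psi(B)+\psi(C)\le0,\qquad\psi(\theta)=\frac{\theta-\kappa_0}{\sin^2\theta}-\cot\theta. \tag{11}$$

**Step 5.** *We bound $\psi$ by a line that sums to zero.* Since $A+B+C=\pi$, (11) follows if $\psi(\theta)\le2(\theta-\frac\pi3)$ on $(0,\frac\pi2+\frac1{10}]$, an interval that contains all three angles. Multiply by $\sin^2\theta$ and use $2\sin^2\theta=1-\cos2\theta$. The inequality becomes $h(\theta)\le0$ with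
$$h(\theta)=\tfrac{\sqrt3}4-\tfrac12\sin2\theta+(\theta-\tfrac\pi3)\cos2\theta,\qquad h'(\theta)=-2(\theta-\tfrac\pi3)\sin2\theta .$$
On $(0,\frac\pi2]$ the function $h$ increases up to $\frac\pi3$ and then decreases, and $h(\frac\pi3)=0$, so $h\le0$ there. On $[\frac\pi2,\frac\pi2+\frac1{10}]$ we have $\sin2\theta\le0$, so $h$ increases, and its value at the right end is
$$\tfrac{\sqrt3}4+\tfrac12\sin\tfrac15-\bigl(\tfrac\pi6+\tfrac1{10}\bigr)\cos\tfrac15\le0.4331+0.1-0.62\cdot0.98<0 .$$
So $h\le0$ on the whole interval. $\square$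

## 7. Two independent directions in an abelian group, and Theorem 3

**Proposition 7.** Let $H$ be an abelian group and let $w_1,w_2\in H$ generate a free abelian group of rank $2$. Let $X_i\subset H$ $(i=1,2,3)$ be finite, meeting $a_i$ cosets of $\mathbb Zw_1$ and $b_i$ cosets of $\mathbb Zw_2$, with $|X_i|=x_i$. Then
$$K(X_1,X_2,X_3)\le\tfrac\gamma3(x_1x_2+x_2x_3+x_3x_1)+\tfrac14(a_1a_2+b_1b_2).$$

To see what the counts mean: for $H=\mathbb Z^2$ and $w_1,w_2$ the unit vectors, an $N\times N$ square has $x=N^2$ and $a=b=N$, so the error is of order $N^2=x$, against a main term of order $x^2$. A diagonal $\{(j,j):1\le j\le N\}$ has $x=a=b=N$, and the error is as large as the main term.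

**Step 1.** *We split into cosets of $R=\mathbb Zw_1\oplus\mathbb Zw_2$.* Choose a representative in each $g\in H/R$; this identifies $g$ with $\mathbb Z^2$, and cosets of $\mathbb Zw_1$, $\mathbb Zw_2$ inside $g$ become horizontal and vertical lattice lines. Let $X_{i,g}=X_i\cap g$ have $x_{i,g}$ points and meet $a_{i,g}$, $b_{i,g}$ such cosets. A zero-sum triple lies in cosets with $g_1+g_2+g_3=0$. Then the three representatives add up to an element of $R$, so after a translation of the third set (which changes none of the counts) the zero-sum triples are those of three subsets of $\mathbb Z^2$. By Lemmas 5 and 6 their number is at most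
$$\tfrac\gamma3\bigl(x_{1,g_1}x_{2,g_2}+x_{2,g_2}x_{3,g_3}+x_{3,g_3}x_{1,g_1}\bigr)+\tfrac14\bigl(a_{1,g_1}a_{2,g_2}+b_{1,g_1}b_{2,g_2}\bigr).$$

**Step 2.** *We add up.* Among triples with $g_1+g_2+g_3=0$ any two of the $g_i$ are free and determine the third. So $\sum x_{1,g_1}x_{2,g_2}=\bigl(\sum_gx_{1,g}\bigr)\bigl(\sum_gx_{2,g}\bigr)=x_1x_2$, and likewise for every other product. This is the reason for choosing a bilinear majorant. $\square$

**Proof of Theorem 3.** By a similarity we may take the lattice to be $\mathbb Z[\zeta]$. Apply Proposition 7 with $H=\mathbb Z[\zeta]$, $w_1=1$, $w_2=\zeta$ and $X_i=\zeta^{i-1}A$. The cosets of $\mathbb Zw_j$ met by $\zeta^{i-1}A$ correspond to the cosets of $\mathbb Z\zeta^{1-i}w_j$ met by $A$, which are lattice lines in one of the three directions $1,\zeta,\zeta^2$. So all $a_i,b_i\le\ell$, and $S(A)\le\gamma n^2+\frac14(\ell^2+\ell^2)$. Use (3). $\square$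

## 8. Discs of the triangular lattice attain $\gamma$

Let $\Lambda=\mathbb Z[\zeta]$, of covolume $\frac{\sqrt3}2$, and $A_R=\{x\in\Lambda:|x|\le R\}$, so that $N_R:=|A_R|\sim\frac{2\pi}{\sqrt3}R^2$. Take $\alpha=(1,\zeta,\zeta^2)$. Since $A_R=\zeta A_R=-A_R$, put $x=a$, $y=\zeta b$ and $-(x+y)=\zeta^2c$ to get
$$S(A_R)=\#\{(x,y)\in\Lambda^2:\ |x|,|y|,|x+y|\le R\}.$$
This counts points of the lattice $\Lambda^2\subset\mathbb R^4$, of covolume $\frac34$, in the $R$-dilate of the convex body $|u|,|v|,|u+v|\le1$, whose volume is $D(\pi,\pi,\pi)=\gamma\pi^2$ by Lemma 6. Hence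
$$S(A_R)\sim\tfrac43\gamma\pi^2R^4\sim\gamma N_R^2, \tag{12}$$
and by (3) the set $A_R$ contains $(\frac\gamma3+o(1))N_R^2$ equilateral triangles.

For general $n$, fix $0<\theta<1$ and choose $R$ with $\frac{2\pi}{\sqrt3}R^2=(1-\theta)n$. For large $n$ we have $N_R<n$. Add arbitrary points to reach $n$ points. Since $N_R\sim(1-\theta)n$, $\liminf T(n)/n^2\ge(1-\theta)^2\frac\gamma3$, and $\theta\to0$ gives
$$\liminf_{n\to\infty}\frac{T(n)}{n^2}\ge\frac\gamma3. \tag{13}$$
By (12) no constant smaller than $\gamma$ can stand in Theorem 2, which is the sharpness claim. What remains is the upper bound in Theorem 2.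

## 9. Three ways an arbitrary set escapes Proposition 7

*Too many lines.* Even inside $\Lambda$, one can choose $n$ points one after another, no two on a common lattice line. Then $\ell=n$, and Theorem 3 gives $S(A)\le(\gamma+\frac12)n^2$, which by (1) is weaker than the trivial $S(A)\le n^2$. We need directions in which $A$ is covered by $o(n)$ cosets, and an arbitrary $A$ supplies no such directions.

*Only a part of $A$ has structure.* One would like to say that $S(A)\ge cn^2$ forces $|A-A|\le Cn$ and then to use a structure theorem. That is false. Let $A=A_R\cup B$ where $B$ has $N=N_R$ elements, is disjoint from $A_R$, and has all differences $b-b'$ $(b\ne b')$ distinct. Then $n=2N$ and $S(A)\ge S(A_R)\sim\frac\gamma4n^2$, but $|A-A|\ge N(N-1)$. We must cut $A$ into structured pieces plus a remainder that takes part in few solutions.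

*Pieces may interact in a one-dimensional way.* Let $X=\{-M,\dots,M\}$, $N=2M+1$, and $B_r=\alpha_r^{-1}X$. Then $K(\alpha_1B_1,\alpha_2B_2,\alpha_3B_3)=K(X,X,X)=3M^2+3M+1\sim\frac34N^2$, which exceeds $\gamma N^2$ for large $N$. So for three *different* pieces the bound with $\gamma$ is false. On the other hand, here the $B_r$ lie on three different lines through $0$ and share only $0$. So the set $B_1\cup B_2\cup B_3$ has $n=3N-2$ points, and these solutions make up only about $\frac1{12}n^2$.

The third example shows the way out. If a piece is used in one role only, the set has to be divided among the roles, and even the trivial bound (4) is good enough. If the *same* piece $A_i$ is used in two roles $r\ne s$, then both $\alpha_rA_i$ and $\alpha_sA_i$ occur. These are the same set up to multiplication by the non-real number $\alpha_s/\alpha_r$. A direction $v$ of long progressions is thereby turned into a second direction $v'=(\alpha_s/\alpha_r)v$, independent of the first over $\mathbb R$, and Proposition 7 becomes available. The next four sections carry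 this out.

The tools from additive combinatorics, for finite nonempty sets, are these.

**Ruzsa triangle inequality.** $|U-W||V|\le|U-V||V-W|$. (For each $e\in U-W$ fix $u_e\in U$, $w_e\in W$ with $u_e-w_e=e$. The map $(e,v)\mapsto(u_e-v,\,v-w_e)$ is injective: the sum of the two entries is $e$, and then $v$ is determined.)

**Plünnecke–Ruzsa inequality.** If $|V-V|\le k|V|$, then $|V+V|\le k^2|V|$.

**Balog–Szemerédi–Gowers theorem** (Tao–Vu, *Additive Combinatorics*, Thm 2.29). If $G\subset X\times Y$, $|G|\ge|X||Y|/k$ and $|\{x+y:(x,y)\in G\}|\le k'|X|^{1/2}|Y|^{1/2}$, then there are $X'\subset X$, $Y'\subset Y$ with $|X'|\ge c_k|X|$, $|Y'|\ge c_k|Y|$ and $|X'+Y'|\le C_{k,k'}|X|^{1/2}|Y|^{1/2}$, where $c_k>0$.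

**Freiman's theorem** (in the form of Green–Ruzsa, J. London Math. Soc. 75 (2007), for abelian groups; a torsion-free group has no nontrivial finite subgroup). If $P\subset\mathbb C$ is finite and $|P+P|\le k|P|$, then $P\subset Q=\{q_0+\sum_{i=1}^dl_iv_i:\ 0\le l_i<L_i\}$ with $d\le d(k)$ and $|Q|\le f(k)|P|$.

For instance, a parallelogram of $\Lambda$, $\{l_1+l_2\zeta:0\le l_i<L\}$, is itself such a $Q$ with $d=2$, $v_1=1$, $v_2=\zeta$.

## 10. Cutting $A$ into pieces of small doubling

Fix $\varepsilon\in(0,1)$, $A$ and $\alpha_1,\alpha_2,\alpha_3$ as in Theorem 2, with $n=|A|$. "Solution" means a triple counted by $S(A)$. All constants below depend only on $\varepsilon$.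

**Claim 8.** There is $\delta=\delta(\varepsilon)\in(0,1)$ such that if $A'\subset A$ and, for some $r$, at least $\varepsilon n^2$ solutions have their $r$-th entry in $A'$, then some $X\subset A'$ satisfies $|X|\ge\delta n$ and $|X-X|\le n/\delta$.

**Step 1.** *We put the solutions into the form of Balog–Szemerédi–Gowers.* Let $\{r,s,t\}=\{1,2,3\}$, $U=\alpha_rA'$, $V=\alpha_sA$ and $G=\{(u,v)\in U\times V:\ -u-v\in\alpha_tA\}$. The elements of $G$ correspond to the solutions with $r$-th entry in $A'$, so $|G|\ge\varepsilon n^2\ge\varepsilon|U||V|$. Since $|G|\le|U|n$, also $|U|\ge\varepsilon n$. The sums $u+v$ along $G$ lie in $-\alpha_tA$, so there are at most $n\le\varepsilon^{-1/2}|U|^{1/2}|V|^{1/2}$ of them.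

**Step 2.** *We extract the piece.* The theorem gives $U'\subset U$, $V'\subset V$ and $c_1=c_1(\varepsilon)\in(0,1)$ with $|U'|,|V'|\ge c_1n$ and $|U'+V'|\le n/c_1$. The Ruzsa triangle inequality for $U',-V',U'$ gives $|U'-U'|\le|U'+V'|^2/|V'|\le c_1^{-3}n$. Take $X=\alpha_r^{-1}U'\subset A'$ and $\delta=c_1^3$. $\square$

**Step 3.** *We decompose $A$.* Choose a maximal family of disjoint sets $A_1,\dots,A_m\subset A$ with $|A_i|\ge\delta n$ and $|A_i-A_i|\le n/\delta$. Disjointness gives $m\le1/\delta$. Put $A_0=A\setminus\bigcup_{i\ge1}A_i$. By maximality $A_0$ contains no set $X$ as in Claim 8. So for each $r$ fewer than $\varepsilon n^2$ solutions have their $r$-th entry in $A_0$, and altogether fewer than $3\varepsilon n^2$ solutions have an entry in $A_0$.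

**Step 4.** *We discard weak triples of pieces.* Put $\eta=\varepsilon\delta^3$ and $[m]=\{1,\dots,m\}$. Call $(i,j,k)\in[m]^3$ *good* if $K(\alpha_1A_i,\alpha_2A_j,\alpha_3A_k)\ge\eta n^2$. The triples that are not good contribute at most $m^3\eta n^2\le\varepsilon n^2$ solutions.

## 11. The commensurability graph

**Definition.** Put $M_0=1/(\eta\delta^6)$. The vertices are the pairs $(i,r)\in[m]\times\{1,2,3\}$ (piece $i$ in role $r$); join $(i,r)$ and $(j,s)$ if $|\alpha_rA_i-\alpha_sA_j|\le M_0n$.

An example with $\alpha=(1,\zeta,\zeta^2)$: let $A_1=A_R$ and $A_2=tA_R$ with $t$ transcendental, $N=N_R$. Since $\zeta A_1=A_1$ and $A_1-A_1\subset A_{2R}$ has about $4N$ elements at most, the roles $(1,1),(1,2),(1,3)$ are joined as soon as $M_0n$ is at least $N_{2R}$. But $a-tb=a'-tb'$ with $a,a',b,b'\in\Lambda$ forces $b=b'$ and $a=a'$, so $|A_1-A_2|=N^2$. For large $N$ the two pieces are not joined in any roles.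

**Claim 9.** If $(i,j,k)$ is good, then $(i,1),(j,2),(k,3)$ are pairwise joined.

*Proof.* By symmetry consider $U=\alpha_1A_i$ and $V=\alpha_2A_j$. As $|\alpha_3A_k|\le n$, some $z\in\alpha_3A_k$ lies in at least $\eta n$ of the zero-sum triples. So $Z=U\cap(-z-V)$ has $|Z|\ge\eta n$. Now $U-Z\subset U-U$, and $Z+V$ is contained in a translate of $V-V$, so $|U-Z|\le n/\delta$ and $|Z+V|\le n/\delta$. Ruzsa's inequality for $U,Z,-V$ gives
$$|U+V|\le\frac{|U-Z|\,|Z+V|}{|Z|}\le\frac n{\eta\delta^2}.$$
To pass from the sum to the difference, note $|V-V|\le n/\delta\le\delta^{-2}|V|$, so $|V+V|\le\delta^{-4}|V|$ by Plünnecke–Ruzsa. Ruzsa's inequality for $U,-V,V$ gives $|U-V|\le|U+V||V+V|/|V|\le n/(\eta\delta^6)=M_0n$. $\square$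

**Step 1.** *We extend the bound to whole components.* Suppose $(i,r)$ and $(j,s)$ lie in the same connected component, joined by a path of length $L\le3m\le3/\delta$ with sets $B_0,\dots,B_L$, each of at least $\delta n$ elements. If $L\ge1$, induction with Ruzsa's inequality $|B_0-B_{l+1}|\le|B_0-B_l||B_l-B_{l+1}|/|B_l|$ gives $|B_0-B_L|\le M_0^L\delta^{-(L-1)}n$. If $L=0$, the difference set has at most $n/\delta$ elements. In all cases
$$|\alpha_rA_i-\alpha_sA_j|\le Mn,\qquad M=(M_0/\delta)^{3/\delta}. \tag{14}$$

**Step 2.** *We distribute the solutions over components.* For a component $\mathcal C$ let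
$$I_r(\mathcal C)=\{i:(i,r)\in\mathcal C\},\qquad X_r(\mathcal C)=\bigcup_{i\in I_r(\mathcal C)}\alpha_rA_i,\qquad x_r(\mathcal C)=|X_r(\mathcal C)| .$$
For each $r$ the sets $I_r(\mathcal C)$ partition $[m]$, so
$$\sum_{\mathcal C}x_r(\mathcal C)=n':=|A\setminus A_0|\le n\qquad(r=1,2,3). \tag{15}$$
By Claim 9 every good triple lies in one component, and then its solutions are counted by $K(X_1(\mathcal C),X_2(\mathcal C),X_3(\mathcal C))$. With Steps 3 and 4 of Section 10,
$$S(A)\le4\varepsilon n^2+\sum_{\mathcal C}K(X_1(\mathcal C),X_2(\mathcal C),X_3(\mathcal C)). \tag{16}$$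

**Definition.** A component $\mathcal C$ is *structured* if some $i$ lies in $I_r(\mathcal C)\cap I_s(\mathcal C)$ with $r\ne s$, and *unstructured* otherwise.

In the example above the component of $(1,1)$ is structured, because piece $1$ occurs in it in all three roles. A component whose vertices are $(1,1),(2,2),(3,3)$ is unstructured, since no piece occurs twice.

## 12. A repeated piece gives a second direction

**Claim 10.** For a structured component $\mathcal C$ and $n$ large in terms of $\varepsilon$, writing $X_r=X_r(\mathcal C)$ and $x_r=x_r(\mathcal C)$,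
$$K(X_1,X_2,X_3)\le\tfrac\gamma3(x_1x_2+x_2x_3+x_3x_1)+C_\varepsilon n^{2-2/d_\varepsilon}. \tag{17}$$

**Step 1.** *We find one direction $v$ with long progressions.* Let $P=X_1\cup X_2\cup X_3$. Then $\delta n\le|P|\le3n$. The set $P-P$ is a union of at most $(3m)^2$ difference sets as in (14), so $|P-P|\le9m^2Mn\le K_1|P|$ with $K_1=9M/\delta^3$, and $|P+P|\le K_1^2|P|$ by Plünnecke–Ruzsa. Freiman's theorem gives $P\subset Q=\{q_0+\sum_{i\le d}l_iv_i:0\le l_i<L_i\}$ with $d\le d_\varepsilon$ and $|Q|\le f_\varepsilon|P|$, where we may take $d_\varepsilon\ge1$. Discard the indices with $v_i=0$; this does not change $Q$. For $n$ large, $2\le|P|\le|Q|\le\prod L_i$, so at least one index is left and some $L:=L_i$ satisfies $L\ge|P|^{1/d}\ge(\delta n)^{1/d_\varepsilon}$. Put $v=v_i\ne0$ and, from here on, $[L]=\{0,\dots,L-1\}$. Since $[L]v\subset Q-q_0$, we have $P+[L]v\subset Q+Q-q_0$. In $Q+Q$ the coefficients satisfy $0\le l_i\le2L_i-2$; splitting each range at $L_i$ covers $Q+Q$ by $2^d$ translates of $Q$. Hence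
$$|P+[L]v|\le2^df_\varepsilon|P|\le C'_\varepsilon n. \tag{18}$$

**Step 2.** *We rotate $v$ by means of the repeated piece.* Let $i\in I_r\cap I_s$ with $r\ne s$, and put $v'=(\alpha_s/\alpha_r)v$. Both $\alpha_rA_i$ and $\alpha_sA_i$ are subsets of $P$. The set
$$\alpha_sA_i+[L]v'=\frac{\alpha_s}{\alpha_r}\bigl(\alpha_rA_i+[L]v\bigr)$$
has at most $|P+[L]v|\le C'_\varepsilon n$ elements. Ruzsa's inequality for $P,\ \alpha_sA_i,\ -[L]v'$ transfers this to all of $P$:
$$|P+[L]v'|\le\frac{|P-\alpha_sA_i|\,|\alpha_sA_i+[L]v'|}{|A_i|}\le\frac{|P-P|\,C'_\varepsilon n}{\delta n}\le C''_\varepsilon n. \tag{19}$$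

**Step 3.** *We count cosets and apply Proposition 7.* Suppose that $P$ meets $\ell$ cosets of $\mathbb Zv$. Choosing one point $p$ of $P$ in each, the sets $p+[L]v$ lie in different cosets and have $L$ elements each, so $\ell L\le|P+[L]v|$. The same holds for $v'$. By (18), (19) and $L\ge(\delta n)^{1/d_\varepsilon}$, $P$ meets at most $C'''_\varepsilon n^{1-1/d_\varepsilon}$ cosets of $\mathbb Zv$ and of $\mathbb Zv'$, and so does each $X_r\subset P$. As $v'/v=\alpha_s/\alpha_r\notin\mathbb R$, the numbers $v,v'$ are linearly independent over $\mathbb R$ and generate a free group of rank $2$. Proposition 7 with $H=\mathbb C$, $w_1=v$, $w_2=v'$ gives (17) with $C_\varepsilon=\frac12(C'''_\varepsilon)^2$. $\square$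

This is the only place where the hypothesis of non-real ratios enters.

## 13. Summing over components, and the end of the proofs

**Step 1.** *We put both kinds of components in one formula.* For unstructured $\mathcal C$, the minimum in (4) is at most the average, so $K(X_1,X_2,X_3)\le\frac13(x_1x_2+x_2x_3+x_3x_1)$. Put $w_{\mathcal C}=\gamma$ if $\mathcal C$ is structured and $w_{\mathcal C}=1$ otherwise. There are at most $3m$ components, so (16) and (17) give, for $n$ large,
$$S(A)\le4\varepsilon n^2+3mC_\varepsilon n^{2-2/d_\varepsilon}+\frac13\sum_{\{r,s\}}\sum_{\mathcal C}w_{\mathcal C}\,x_r(\mathcal C)x_s(\mathcal C), \tag{20}$$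
where $\{r,s\}$ runs over the three pairs.

**Step 2.** *We show that the inner sum is at most $\gamma n^2$ for each pair.* Fix $r\ne s$ and write $y_{\mathcal C}=x_r(\mathcal C)+x_s(\mathcal C)$, so $x_rx_s\le y_{\mathcal C}^2/4$.

- If $\mathcal C$ is structured, then $y_{\mathcal C}\le2n$, so $w_{\mathcal C}x_rx_s\le\gamma\,y_{\mathcal C}^2/4\le\frac{\gamma n}2y_{\mathcal C}$.
- If $\mathcal C$ is unstructured, then $I_r(\mathcal C)\cap I_s(\mathcal C)=\emptyset$, so $y_{\mathcal C}$ is a sum of sizes of distinct pieces of $A$ and $y_{\mathcal C}\le n$. Hence $w_{\mathcal C}x_rx_s\le y_{\mathcal C}^2/4\le\frac n4y_{\mathcal C}\le\frac{\gamma n}2y_{\mathcal C}$, because $\gamma\ge\frac12$.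

By (15), $\sum_{\mathcal C}y_{\mathcal C}=2n'\le2n$. So $\sum_{\mathcal C}w_{\mathcal C}x_rx_s\le\frac{\gamma n}2\cdot2n=\gamma n^2$.

**Step 3.** *We finish Theorem 2.* The three pairs together contribute at most $\frac13\cdot3\gamma n^2=\gamma n^2$ in (20), so with $m\le1/\delta$
$$S(A)\le\gamma n^2+4\varepsilon n^2+3mC_\varepsilon n^{2-2/d_\varepsilon}\le(\gamma+5\varepsilon)n^2\qquad(n\ge n_0(\varepsilon)),$$
uniformly in $A$ and $\alpha$. Since $\varepsilon\in(0,1)$ was arbitrary, this is the upper bound of Theorem 2. Sharpness was shown in Section 8.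

For the statement on similar triangles, let $\Delta$ be directly similar to the triangle $(0,1,\lambda)$ with $\lambda\notin\mathbb R$. A triangle directly similar to $\Delta$ has, in a suitable order, vertices $a,b$ and $c=a+\lambda(b-a)$, so it yields at least one solution $(a,b,c)$ of $(1-\lambda)a+\lambda b-c=0$. Distinct triangles yield distinct solutions. The coefficients $1-\lambda,\lambda,-1$ are nonzero, and the ratios $-\lambda$ and $-(1-\lambda)$ are non-real. So is $x=\lambda/(1-\lambda)$: if it were real, then $x\neq-1$ and $\lambda=x/(1+x)$ would be real. Hence there are at most $(\gamma+o(1))n^2$ such triangles, uniformly in $\Delta$. $\square$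

**Step 4.** *We finish Theorem 1.* The ratios of $1,\zeta,\zeta^2$ are non-real, so (3) and Theorem 2 give $3T(n)+n\le(\gamma+o(1))n^2$, that is, $\limsup T(n)/n^2\le\frac\gamma3$. With (13),
$$\lim_{n\to\infty}\frac{T(n)}{n^2}=\frac\gamma3=\frac13-\frac{\sqrt3}{4\pi}=0.19550\ldots<\frac15 .$$
The limit exists, it is attained asymptotically by discs of the triangular lattice, and the conjectured value $\frac15$ is not the limit. $\blacksquare$
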